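# Two $LR$ degrees without a least upper bound

## Two upper bounds with no upper bound beneath both

Throughout, $2^\omega$ is the Cantor space of infinite binary sequences (reals), with Lebesgue measure $\mu$. We fix a universal oracle prefix-free machine $U$ and write $K^X(x)=\min\{|p|:U^X(p)=x\}$ for prefix-free complexity relative to an oracle $X$. Numbers are identified with strings when complexities are taken. As usual, $A\oplus B=\{2n\mid n\in A\}\cup\{2n+1\mid n\in B\}$, and $X'$ is the jump of $X$. We write $A\le_{LR}B$ if every $B$-random real is $A$-random.

**Theorem 1.** Fix an oracle $Y$ and put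
$$\Omega=\sum_n 2^{-K^Y(n)}\in(0,1].$$
Let $A\oplus B$ be $Y'$-random (for $Y=\emptyset$: 2-random). There is $D\le_T(Y\oplus A\oplus B)'$ such that

- (a) $Y\oplus A\le_{LR}D$ and $Y\oplus B\le_{LR}D$;
- (b) every $E$ with $Y\oplus A,\;Y\oplus B\le_{LR}E\le_{LR}D$ satisfies $\liminf_S K^E(\Omega\restriction S)/S=0$;
- (c) no $E$ satisfies $Y\oplus A,\,Y\oplus B\le_{LR}E$ together with $E\le_{LR}D$ and $E\le_{LR}Y\oplus A\oplus B$.

**Corollary 2.** Under the hypothesis of Theorem 1, $Y\oplus A$ and $Y\oplus B$ have no least upper bound in the $LR$ degrees. In particular, taking $Y=\emptyset$: whenever $A\oplus B$ is 2-random, hence for almost every pair $(A,B)$, the $LR$ degrees of $A$ and $B$ have no least upper bound.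

*Proof from Theorem 1.* Both $D$ and $Y\oplus A\oplus B$ are upper bounds of $Y\oplus A$ and $Y\oplus B$. A least upper bound $E$ would lie below both of them, which (c) forbids. The $\emptyset'$-random reals have measure 1, and $(A,B)\mapsto A\oplus B$ preserves measure, so almost every pair qualifies. $\square$

The corollary settles a question from the talk "Computationally Enumerable Splittings, Randomness and Lowness" (http://www.barmpalias.net/papers/talks/cesplitLR.pdf), which says: "It is not known if there is a least upper bound for any two degrees." The answer is that there need not be one. On a first reading take $Y=\emptyset$ everywhere; this already answers the question. The oracle $Y$ only says that the same thing happens above any given degree.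

## Randomness, complexity and the order $\le_{LR}$

For $\sigma\in 2^{<\omega}$ let $[\sigma]$ be the set of reals extending $\sigma$, so $\mu([\sigma])=2^{-|\sigma|}$. A set of strings is identified with the class of reals that extend one of its members. A *Martin-Löf test relative to $A$* is a uniformly $A$-c.e. sequence $(E_i)$ of sets of strings with $\mu(E_i)\le2^{-i}$, and a real $\alpha$ is *$A$-random* if for every such test some $E_i$ misses $\alpha$. A real is 2-random if it is $\emptyset'$-random.

**Definition (the $LR$ degrees).** $A\le_{LR}B$ if every $B$-random real is $A$-random. The $LR$ degrees are the classes of the equivalence "$A\le_{LR}B$ and $B\le_{LR}A$", ordered by $\le_{LR}$.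

The relation is clearly transitive. It contains $\le_T$: if $A\le_TB$, then each test relative to $A$ is a test relative to $B$. So $A\oplus B$ is always an upper bound of $A$ and $B$. By a result of Nies, its degree is not in general their supremum.

**Example.** If $A$ is random, then $A\not\le_{LR}\emptyset$. Indeed $A$ is $\emptyset$-random, but it is not $A$-random, since the test $E_i=\{A\restriction i\}$ catches it.

Here are the facts we rely on, each in relativized form. Constants hidden in $O(1)$ may depend on the oracles involved, never on the strings and numbers.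

**Fact 1.** $X\le_{LR}W$ if and only if $K^W\le K^X+O(1)$. (Kjos-Hanssen, Miller, Solomon, *Lowness notions, measure and domination*, J. London Math. Soc. 85 (2012).)

**Fact 2 (Levin–Schnorr).** $X$ is $W$-random if and only if $K^W(X\restriction n)\ge n-O(1)$.

**Fact 3 (van Lambalgen).** $X\oplus W$ is $V$-random if and only if $X$ is $V$-random and $W$ is $V\oplus X$-random.

**Fact 4 (Kraft–Chaitin).** If $T$ is an $X$-c.e. set of pairs $(x,k)$ with $\sum_{(x,k)\in T}2^{-k}<\infty$, then $K^X(x)\le k+O(1)$ for all $(x,k)\in T$.

**Fact 5 (counting).** For each $E$ there is $g\in\mathbb N$ such that for all $n$ and all $d\ge0$,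
$$\#\{z\in2^n:K^E(z)\le K^E(n)+d\}\le2^{d+g}.$$

*Proof.* Let $f(n)=\sum_{|z|=n}2^{-K^E(z)}$. This is lower semicomputable in $E$, and $\sum_nf(n)\le1$. The set $\{(n,k):2^{-k}<f(n)\}$ is $E$-c.e. For fixed $n$, if $k_0$ is the least $k$ occurring, the weights add up to $2\cdot2^{-k_0}<2f(n)$, so the total weight is at most $2$. Fact 4 gives $K^E(n)\le k_0+O(1)$. Since $f(n)\le1$, we have $k_0\ge1$, and minimality gives $f(n)\le2\cdot2^{-k_0}\le 2^{g-K^E(n)}$ for a constant $g$. If $N$ strings $z$ of length $n$ have $K^E(z)\le K^E(n)+d$, then $N2^{-K^E(n)-d}\le f(n)\le2^{g-K^E(n)}$, so $N\le2^{d+g}$. $\square$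

**Fact 6 (Solovay).** If $(G_S)_{S\ge S_0}$ are uniformly $W$-c.e. open sets with $\sum_S\mu(G_S)<\infty$, then a $W$-random real lies in only finitely many $G_S$.

Through Fact 1 the theorem becomes a statement about complexities: going up in $\le_{LR}$ means that all complexities go down, up to a constant. Part (b) says that any upper bound $E$ below $D$ has, along some sequence of lengths, drastically compressed $\Omega$. Part (c) will follow because nothing below $Y\oplus A\oplus B$ can do that.

## Comparable degrees, and testing $A\oplus B$ as a supremum

If $A\le_{LR}B$, then the degree of $B$ is the least upper bound. The hypothesis of Theorem 1 excludes this case. Since $A\oplus B$ is $Y$-random, Fact 3 says that $B$ is $Y\oplus A$-random; but $B$ is not $Y\oplus B$-random, so $Y\oplus B\not\le_{LR}Y\oplus A$. The join $B\oplus A$ is $Y$-random too (permute coordinates), so by symmetry $Y\oplus A\not\le_{LR}Y\oplus B$.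

For incomparable $A,B$ the natural first try is to prove that $A\oplus B$ is the supremum, as it is in the Turing degrees. Take $Y=\emptyset$, let $E$ be any upper bound, and try to show $K^E\le K^{A\oplus B}+O(1)$. Test this on the strings $x=(A\oplus B)\restriction2n$, where the right side is at most $K(n)+O(1)$. By Fact 1,
$$K^E(A\restriction n)\le K^A(A\restriction n)+O(1)\le K(n)+O(1),$$
and likewise for $B$. Joining the two descriptions gives $K^E(x)\le2K(n)+O(1)$, which is twice too much. Fact 5 does better. Write $K^E(n)=K(n)-d$ (up to a constant we may take $d\ge0$). Then $A\restriction n$ and $B\restriction n$ are each among $2^{d+O(1)}$ strings that $E$ can enumerate, so a description of $n$ together with two positions of $d+O(1)$ bits gives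
$$K^E(x)\le K^E(n)+2d+O(\log (d+2))=2K(n)-K^E(n)+O(\log (d+2)).$$
If $E$ does not compress $n$, then $d=O(1)$ and the test is passed. The attempt stops exactly when $E$ compresses $n$: then the bound climbs towards $2K(n)$.

This failure tells us how to *refute* the existence of a supremum. Suppose we could build an upper bound $D$ for which $K^D(x)$ really is about $2K(n)$, for infinitely many $n$. An upper bound $E\le_{LR}D$ has $K^E(x)\ge K^D(x)-O(1)$, so the last display forces $K^E(n)$ to be tiny compared with $K(n)$. If moreover these $n$ encode initial segments of a real that stays random relative to $A\oplus B$, then no $E\le_{LR}A\oplus B$ can compress them. So we need suitable lengths $n$, and we need the upper bound $D$.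

## The real $\Omega$ as a clock, and the lengths $n_S$

From now on $A\oplus B$ is $Y'$-random, and $S$ ranges over integers $\ge1$. Then $A$ and $B$ are each $Y'$-random, because a $Y'$-test covering $A$ (or $B$) pulls back under the measure-preserving coordinate projection to a $Y'$-test covering $A\oplus B$.

Use the binary expansion of $\Omega$ with infinitely many 1s, so that $0.(\Omega\restriction S)<\Omega\le0.(\Omega\restriction S)+2^{-S}$. Let $\Omega_t=\sum_{n\le t}2^{-K^Y_t(n)}$, where $K^Y_t\ge K^Y$ is the stage-$t$ approximation (value $\infty$ if no program has been seen). This is a $Y$-computable nondecreasing sequence of rationals with limit $\Omega$, so $\Omega\le_TY'$. Let $t_S$ be the least $t$ with $\Omega_t\ge0.(\Omega\restriction S)$. Since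
$$\Omega-\Omega_t=\sum_{n>t}2^{-K^Y(n)}+\sum_{n\le t}\bigl(2^{-K^Y(n)}-2^{-K_t^Y(n)}\bigr)$$
and the last sum is nonnegative, we get
$$\sum_{n>t_S}2^{-K^Y(n)}\le\Omega-\Omega_{t_S}\le2^{-S}.\tag{1}$$
So $t_S$ is a time after which numbers have little total weight left.

**Lemma 3.** $\Omega$ is $Y$-random. If $E\le_{LR}Y\oplus A\oplus B$, then $\Omega$ is $E$-random, that is, $K^E(\Omega\restriction S)\ge S-O(1)$.

*Proof.* By (1), $K^Y(t_S+1)\ge S$. From $\Omega\restriction S$ and $Y$ we compute $S$ and $t_S$, so $K^Y(\Omega\restriction S)\ge S-O(1)$, and $\Omega$ is $Y$-random by Fact 2.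

Next, $A\oplus B$ is $Y\oplus\Omega$-random because $Y\oplus\Omega\le_TY'$. By Fact 3 with $V=Y$, the real $\Omega\oplus(A\oplus B)$ is $Y$-random. Permuting coordinates, so is $(A\oplus B)\oplus\Omega$, and Fact 3 again shows that $\Omega$ is $Y\oplus A\oplus B$-random. If $E\le_{LR}Y\oplus A\oplus B$, the definition of $\le_{LR}$ makes $\Omega$ an $E$-random real, and Fact 2 gives the bound. $\square$

Hence (b) implies (c): an $E$ as in (c) would have $K^E(\Omega\restriction S)/S$ bounded below by $1-O(1/S)$ by Lemma 3, and $\liminf_SK^E(\Omega\restriction S)/S=0$ by (b). It remains to build $D$ with (a) and (b).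

We choose lengths that carry $\Omega\restriction S$ and exceed $t_S$. For a string $b$ let $v(b)$ be the number with binary expansion $1b$ (the leading 1 protects leading zeros), and put
$$n_S=2^{v(\Omega\restriction S)}(2t_S+1).$$
For instance, if $\Omega\restriction3$ were $101$ and $t_3$ were $4$, then $v(101)$ is $1101$ in binary, i.e. $13$, and $n_3=2^{13}\cdot9=73728$. The exponent of $2$ in this number is $13$, which returns $101$.

In general $\Omega\restriction S$ is computable from $n_S$ without any oracle, and $n_S$ is $Y$-computable from $\Omega\restriction S$. A string of length $S$ has complexity at most $S+2\log S+O(1)$, where $\log=\log_2$ (write a self-delimiting code of $S$, then the string). Also $v(\Omega\restriction S)\ge2^S$. Therefore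
$$K^Y(n_S)\le S+2\log S+O(1),\qquad K^E(n_S)\ge K^E(\Omega\restriction S)-O(1)\ \text{ for every }E,\qquad n_S\ge t_S+2^S.\tag{2}$$
Write $x_S=(A\oplus B)\restriction2n_S=(A\restriction n_S)\oplus(B\restriction n_S)$.

## The trade-off between $x_S$ and $\Omega\restriction S$

This is the bound $2K(n)-K^E(n)$ of the failed attempt, made precise at $n=n_S$.

**Lemma 4.** If $Y\oplus A,\,Y\oplus B\le_{LR}E$, then $K^E(x_S)+K^E(\Omega\restriction S)\le2S+6\log S+O(1)$.

*Proof.* Let $n=n_S$. By Fact 1 and (2),
$$K^E(A\restriction n)\le K^{Y\oplus A}(A\restriction n)+O(1)\le K^{Y\oplus A}(n)+O(1)\le K^Y(n)+O(1)\le S+2\log S+O(1).\tag{3}$$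
The same bound holds for $K^E(B\restriction n)$ and for $K^E(n)$. So there is a constant $c$ such that, for all $S$, the number
$$d:=S+\lceil2\log S\rceil+c-K^E(n)$$
is $\ge0$ and $K^E(A\restriction n),K^E(B\restriction n)\le K^E(n)+d$. By Fact 5, $A\restriction n$ and $B\restriction n$ are among at most $2^{d+g}$ strings of length $n$, and these strings can be enumerated with oracle $E$ from $n$, $K^E(n)$ and $d$.

A prefix-free $E$-machine can therefore read a shortest $E$-program of $n$, which gives it both $n$ and $K^E(n)$; then a self-delimiting code for $d$; then two blocks of $d+g$ bits giving the positions of $A\restriction n$ and $B\restriction n$ in the enumeration. Since $d\le S+2\log S+O(1)$, the code for $d$ takes at most $2\log S+O(1)$ bits. So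
$$K^E(x_S)\le K^E(n)+2d+2\log S+O(1)\le2S+6\log S-K^E(n)+O(1).$$
By (2), $K^E(n)\ge K^E(\Omega\restriction S)-O(1)$, and the lemma follows. $\square$

Suppose now that $D$ satisfies (a) and that there are $S_i\to\infty$ and $\xi_i\to0$ with
$$K^D(x_{S_i})>\lfloor(2-\xi_i)S_i\rfloor\quad\text{for all }i\ge1.\tag{4}$$
Then (b) holds. Indeed, if $Y\oplus A,Y\oplus B\le_{LR}E\le_{LR}D$, then $K^D\le K^E+O(1)$ by Fact 1, and Lemma 4 gives
$$K^E(\Omega\restriction S_i)\le2S_i+6\log S_i-K^D(x_{S_i})+O(1)\le\xi_iS_i+6\log S_i+O(1),$$
so $\liminf_SK^E(\Omega\restriction S)/S=0$. The task has become: **build an upper bound $D$ satisfying (4).**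

## Descriptions relative to $A$ and $B$, and their tails

To be an upper bound, $D$ must offer descriptions as short as those of $Y\oplus A$ and of $Y\oplus B$. We record what $D$ has to offer, and how much of it is left after a given finite part of $A$ or $B$ has been used.

For a set $F$ of pairs $(x,k)$ let $wt(F)=\sum_{(x,k)\in F}2^{-k}$. For a real $X$ let
$$S^X=\{(x,k):K^{Y\oplus X}(x)\le k\}.$$
For example, a string $x$ with $K^{Y\oplus X}(x)=3$ contributes $(x,3),(x,4),\dots$, of weight $\frac18+\frac1{16}+\dots=\frac14=2^{1-3}$. In general $wt(S^X)=\sum_x2^{1-K^{Y\oplus X}(x)}\le2$.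

For a string $\sigma$ let $S_\sigma$ be the set of $(x,k)$ with $k\le|\sigma|$ such that for some $p$ with $|p|\le k$, $U^{Y\oplus\sigma}(p)=x$ within $|\sigma|$ steps with queries only below $2|\sigma|$. The sets $S_\sigma$ are finite, uniformly $Y$-computable, increasing in $\sigma$ under $\subseteq$, and $\bigcup_mS_{X\restriction m}=S^X$. The *tail* of $X$ at $m$ is
$$d_m(X)=wt(S^X\setminus S_{X\restriction m}).$$

**Lemma 5.** There is a constant $C$ with $\int d_m\,d\mu\le C2^{-S}$ whenever $m\ge t_S$. Put $m_S=t_S$ and $\ell_S=\max(n_S,t_{2S})$; these are $Y'$-computable. For all but finitely many $S$,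
$$d_{m_S}(A),\,d_{m_S}(B)\le S^22^{-S},\qquad d_{\ell_S}(A),\,d_{\ell_S}(B)\le S^22^{-2S}.\tag{5}$$

*Proof.* *The average.* Let $q_m=2^{-m}\sum_{|\sigma|=m}wt(S_\sigma)=\int wt(S_{X\restriction m})\,d\mu$. The sequence $(q_m)$ is $Y$-computable, rational, nondecreasing and bounded by $2$. Since $d_m(X)=wt(S^X)-wt(S_{X\restriction m})$, monotone convergence gives $\int d_m\,d\mu=\sum_{n>m}(q_n-q_{n-1})$.

We compare each increment with $2^{-K^Y(n)}$. For each $n\ge1$ with $q_n>q_{n-1}$ take the pair $(n,k)$, where $k\ge0$ is least such that $2^{-k}\le q_n-q_{n-1}$. These pairs form a $Y$-c.e. set of weight at most $\sum_n(q_n-q_{n-1})\le2$, so $K^Y(n)\le k+O(1)$ by Fact 4. Also $q_n-q_{n-1}\le2\cdot2^{-k}$: if $k\ge1$ this is minimality of $k$, and if $k=0$ it holds because $q_n-q_{n-1}\le2$. So $q_n-q_{n-1}\le C2^{-K^Y(n)}$ for a constant $C$, and (1) gives $\int d_m\,d\mu\le C\sum_{n>t_S}2^{-K^Y(n)}\le C2^{-S}$ whenever $m\ge t_S$.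

*From the average to $A$ and $B$.* By Markov's inequality, $\{X:d_{m_S}(X)>S^22^{-S}\}$ has measure at most $C/S^2$. Since $\ell_S\ge t_{2S}$, so does $\{X:d_{\ell_S}(X)>S^22^{-2S}\}$. These sets are uniformly $Y'$-c.e. open, because $m_S,\ell_S$ are $Y'$-computable (as $\Omega\le_TY'$), and $d_m(X)>q$ if and only if $wt(S_{X\restriction n}\setminus S_{X\restriction m})>q$ for some $n>m$. Since $\sum_SC/S^2<\infty$ and $A$, $B$ are $Y'$-random, Fact 6 gives (5). $\square$

So if we know only $A\restriction m_S$, the part of $S^A$ still missing weighs about $2^{-S}$; if we know $A\restriction\ell_S$, it weighs about $2^{-2S}$.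

## Finite conditions for building $D$

We build $D$ by finite extension so that $D$ enumerates a set $T(D)\supseteq S^A\cup S^B$ of finite weight. By Fact 4 this makes $D$ an upper bound. A condition records a finite part of $D$ and a bound on all future spending.

Let $\langle\cdot,\cdot,\cdot\rangle$ be a computable bijective coding of triples by numbers. For $\delta\in2^{<\omega}$ let
$$T(\delta)=\{(x,k):\exists s\;\langle x,k,s\rangle<|\delta|\wedge\delta(\langle x,k,s\rangle)=1\},$$
a finite set, and $T(D)=\bigcup_iT(D\restriction i)$. For every finite set $F$ of pairs there is $\delta^*\supseteq\delta$ with $T(\delta^*)=T(\delta)\cup F$: append 0s, and for each $(x,k)\in F$ one 1 at some position $\langle x,k,s\rangle\ge|\delta|$. Such an $s$ exists because the coding is injective.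

**Definition (conditions).** A *condition* is a pair $(\delta,\varepsilon)$ with $\varepsilon\in\mathbb Q^{>0}$.

- It is *valid* if $wt\big((S^A\cup S^B)\setminus T(\delta)\big)<\varepsilon$.
- $D\supset\delta$ *obeys* it if $wt(T(D)\setminus T(\delta))\le\varepsilon$.
- $(\delta',\varepsilon')\le(\delta,\varepsilon)$ if $\delta'\supseteq\delta$ and $wt(T(\delta')\setminus T(\delta))+\varepsilon'\le\varepsilon$.

Validity says that the allowance $\varepsilon$ suffices for what $D$ still has to enumerate. Passing to a smaller condition means spending part of the allowance and keeping at most the rest. The relation $\le$ is transitive, because for $\delta\subseteq\delta'\subseteq\delta''$ we have $wt(T(\delta'')\setminus T(\delta))=wt(T(\delta'')\setminus T(\delta'))+wt(T(\delta')\setminus T(\delta))$.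

**Example.** The condition $(\emptyset,5)$ (empty string, allowance $5$) is valid, since $wt(S^A\cup S^B)\le4$. Let $F=\{(x,2),(y,3)\}$, of weight $\frac38$, and let $\delta^*$ be a string with $T(\delta^*)=F$. Then $(\delta^*,\frac{37}8)\le(\emptyset,5)$ because $\frac38+\frac{37}8=5$. It is still valid, because the remaining weight is at most $4<\frac{37}8$.

We also need complexity with finite oracle strings. For a finite string $\delta$, "$K^\delta(x)\le h$" means that $U^\delta(p)=x$ for some $|p|\le h$, within $|\delta|$ steps and querying only positions $<|\delta|$. This is decidable and preserved under extension of $\delta$, and $K^D(x)\le h$ if and only if $K^\delta(x)\le h$ for some $\delta\subset D$. The programs involved lie in the prefix-free domain of $U^{\delta0^\omega}$ and have length $\le h$. Each contributes at least $2^{-h}$ to a sum that is at most $1$, so **at most $2^h$ strings $x$ satisfy $K^\delta(x)\le h$.**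

## Saturation from one pair, from $k$ pairs, and from a $k\times k$ grid

Given a valid condition we want a smaller valid one that forces $K^D(x_S)>h$ with $h$ close to $2S$. The natural device is *saturation*. Fix a small $\eta$. While some new string can be given complexity $\le h$ by an extension that spends at most $\eta$, take such an extension. Each round makes at least one more string compressible and at most $2^h$ can be, so after at most $2^h$ rounds we reach a $\delta^r$ at which no further string can be compressed at cost $\le\eta$. Every string not already compressed by $\delta^r$ is then safe for every $D$ obeying $(\delta^r,\eta)$.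

There are two demands on this. The total cost $2^h\eta$ must fit into the allowance, so $\eta$ has to be about $2^{-h}$. And $(\delta^r,\eta)$ must be valid, so before saturating we must have enumerated all of $S^A\cup S^B$ except for a part of weight below $2^{-h}$. With $h$ close to $2S$, (5) tells us to enumerate $S_\alpha\cup S_\gamma$ with $\alpha=A\restriction\ell_S$ and $\gamma=B\restriction\ell_S$. Here the direct approach stops. Since $\ell_S\ge n_S$, the pair $(\alpha,\gamma)$ determines $x_S$, the saturation now starts from data that depend on $x_S$, and nothing prevents $x_S$ from being among the at most $2^h$ strings that end up compressed.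

The remedy is to saturate once for many possible pairs simultaneously: enumerate the sets $S_\alpha$, $S_\gamma$ of many candidates and saturate. If there are more than $2^h$ candidate strings, then most of them must be safe. What limits us is the cost. Over a common part $A\restriction m_S$, $B\restriction m_S$, each further candidate half costs about $2^{-S}$ by (5), so roughly $2^S$ halves are affordable. If these are arranged as $k\approx2^S$ separate pairs $(\alpha_i,\gamma_i)$, there are only $k$ candidate strings, counting works only for $h<S$, and we would get $K^D(x_S)>(1-\xi)S$. In Lemma 4 that yields only $K^E(\Omega\restriction S)\le(1+\xi)S+O(\log S)$, which contradicts nothing.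

But we may combine *every* $\alpha_i$ with *every* $\gamma_j$. The cost is that of $2k$ halves, while the number of candidate strings is $k^2$. With $k=4$, for instance, we pay for $8$ halves and have $16$ pairs; if at most $3$ strings can be compressed, then at least $13$ pairs are safe. With $k\approx2^S$ there are about $2^{2S}$ pairs, and $h$ can be taken close to $2S$. This shows that few pairs fail. That the true pair $(A,B)$ is not one of those few is where $Y'$-randomness of $A\oplus B$ comes in.

## The forcing lemma

**Lemma 6.** Let $(\delta,\varepsilon)$ be valid and $\xi\in(0,1)$ rational. For all sufficiently large $S$, with $h:=\lfloor(2-\xi)S\rfloor$, there is a valid $(\delta',\varepsilon')\le(\delta,\varepsilon)$ such that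
$$\text{no }\delta''\supseteq\delta'\text{ with }wt(T(\delta'')\setminus T(\delta'))\le\varepsilon'\text{ has }K^{\delta''}(x_S)\le h.\tag{6}$$
Consequently every $D$ obeying $(\delta',\varepsilon')$ has $K^D(x_S)>h$.

*Proof of the consequence.* Suppose $D$ obeyed $(\delta',\varepsilon')$ and $K^D(x_S)\le h$. Then $K^{\delta''}(x_S)\le h$ for some $\delta''$ with $\delta'\subseteq\delta''\subset D$, and $wt(T(\delta'')\setminus T(\delta'))\le wt(T(D)\setminus T(\delta'))\le\varepsilon'$, against (6).

*Proof of the lemma.*

**Step 1: parameters, and what it means for a pair to fail.** This step names the pairs for which the lemma could go wrong, without mentioning $A$ and $B$. Fix a rational $\theta>0$ with $wt((S^A\cup S^B)\setminus T(\delta))<\varepsilon-\theta$. For each $S$ let $m=m_S$, $n=n_S$, $\ell=\ell_S$, $M=2^h$ and $\eta=\theta/(4M)$. Let $\alpha,\gamma$ range over $2^\ell$.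

- $(\alpha,\gamma)$ is *admissible* if, with $\sigma=\alpha\restriction m$ and $\tau=\gamma\restriction m$: (i) $wt((S_\sigma\cup S_\tau)\setminus T(\delta))\le\varepsilon-\theta$; (ii) $wt(S_\alpha\setminus S_\sigma)\le S^22^{-S}$ and $wt(S_\gamma\setminus S_\tau)\le S^22^{-S}$.
- $(\alpha,\gamma)$ is *resolved* if there is $\delta'\supseteq\delta$ with $S_\alpha\cup S_\gamma\subseteq T(\delta')$ and $wt(T(\delta')\setminus T(\delta))+\eta\le\varepsilon$, such that no $\delta''\supseteq\delta'$ with $wt(T(\delta'')\setminus T(\delta'))\le\eta$ has $K^{\delta''}\big((\alpha\oplus\gamma)\restriction2n\big)\le h$.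
- $\mathrm{Bad}_S$ is the set of admissible, unresolved pairs, also viewed as a clopen subset of $2^\omega\times2^\omega$.

An admissible pair looks like $(A,B)$ as far as weights are concerned. A resolved pair is one for which the lemma's $\delta'$ exists.

**Step 2: a random grid.** This step reduces the measure of $\mathrm{Bad}_S$ to a count over a grid. The claim to be proved in Steps 2–4 is that for all large $S$, $\mathrm{Bad}_S$ has measure at most $2^{-\xi S/2}$.

Let $v=\lceil(1-\xi/4)S\rceil\le S$ and $k=2^v$. Since $kS^22^{-S}\le2S^22^{-\xi S/4}\to0$, we may take $S$ so large that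
$$2kS^22^{-S}\le\theta/4.\tag{7}$$
By (2), $m+v\le t_S+2^S\le n\le\ell$. Fix $\sigma,\tau\in2^m$ satisfying (i); above other $(\sigma,\tau)$ there are no bad pairs. Let $p$ be the relative measure of $\mathrm{Bad}_S$ in $[\sigma]\times[\tau]$.

List $2^v=\{\rho_1,\dots,\rho_k\}$. Choose independently $\alpha_i$ uniformly among the extensions of $\sigma\rho_i$ of length $\ell$, and $\gamma_j$ uniformly among the extensions of $\tau\rho_j$ of length $\ell$, for $1\le i,j\le k$. For fixed $(i,j)$, the probability that $(\alpha_i,\gamma_j)\in\mathrm{Bad}_S$ is the relative measure of $\mathrm{Bad}_S$ in $[\sigma\rho_i]\times[\tau\rho_j]$. These $k^2$ rectangles divide $[\sigma]\times[\tau]$ into equal parts, so the expected number of bad grid pairs is $k^2p$. It suffices to show that this number *never* exceeds $M$.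

**Step 3: saturate from the whole grid.** This step produces one string that treats all $k^2$ pairs simultaneously. Fix an outcome of the choices. Let $F$ be the union of $S_\sigma\cup S_\tau$, all $S_{\alpha_i}$ with $\alpha_i$ satisfying its part of (ii), and all $S_{\gamma_j}$ with $\gamma_j$ satisfying its part of (ii). By (i), (ii) and (7),
$$wt(F\setminus T(\delta))\le\varepsilon-\theta+2kS^22^{-S}\le\varepsilon-\tfrac34\theta.$$
Let $\delta^0\supseteq\delta$ with $T(\delta^0)=T(\delta)\cup F$. Given $\delta^r$: if there are an $x$ of the form $(\alpha_i\oplus\gamma_j)\restriction2n$ for which $K^{\delta^r}(x)\le h$ fails, and some $\delta''\supseteq\delta^r$ with $wt(T(\delta'')\setminus T(\delta^r))\le\eta$ and $K^{\delta''}(x)\le h$, let $\delta^{r+1}$ be such a $\delta''$. Otherwise stop. Each round increases the number of strings $x$ with $K^{\delta^r}(x)\le h$, since such facts are preserved under extension, and this number is at most $2^h=M$. So the process stops at some $\delta^r$ with $r\le M$. Since $M\eta=\theta/4$ and $\eta\le\theta/4$,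
$$wt(T(\delta^r)\setminus T(\delta))+\eta\le\varepsilon-\tfrac34\theta+M\eta+\eta\le\varepsilon-\tfrac14\theta<\varepsilon.$$

**Step 4: count the bad pairs.** This step shows that the final $\delta^r$ resolves all but at most $M$ of the admissible grid pairs. If $(\alpha_i,\gamma_j)$ is admissible, then $S_{\alpha_i}\cup S_{\gamma_j}\subseteq F\subseteq T(\delta^r)$. If moreover $K^{\delta^r}((\alpha_i\oplus\gamma_j)\restriction2n)\le h$ fails, then, because the process has stopped, no $\delta''\supseteq\delta^r$ with $wt(T(\delta'')\setminus T(\delta^r))\le\eta$ compresses this string to $h$. So the pair is resolved by $\delta'=\delta^r$. Hence each bad pair has $(\alpha_i\oplus\gamma_j)\restriction2n$ among the at most $M$ strings $x$ with $K^{\delta^r}(x)\le h$. Since $n\ge m+v$, the string $(\alpha_i\oplus\gamma_j)\restriction2n$ determines $\rho_i$ and $\rho_j$, so distinct $(i,j)$ give distinct strings. Therefore at most $M$ grid pairs are bad, and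
$$p\le\frac M{k^2}\le2^{(2-\xi)S-(2-\xi/2)S}=2^{-\xi S/2}.$$
Averaging over $\sigma,\tau$ proves the claim.

**Step 5: the true pair is not bad.** This step turns the small sets $\mathrm{Bad}_S$ into a test that $A\oplus B$ must pass. Let $S_0$ be such that the claim holds for all $S\ge S_0$. Given $S\ge S_0$, the oracle $Y'$ computes $m,n,\ell$ and decides admissibility, which compares rational weights of finite $Y$-computable sets. The resolved pairs are uniformly $Y'$-c.e.: being resolved is an existential quantifier over $\delta'$ in front of a conjunction of $Y$-decidable conditions and a $\Pi^0_1$ condition (the one about all $\delta''$), and $Y'$ decides the conjunction. So $Y'$ can enumerate resolved pairs until the admissible pairs not yet seen to be resolved have measure $\le2^{-\xi S/2}$. By the claim this happens. Call the remaining set $\mathrm{Bad}^*_S\supseteq\mathrm{Bad}_S$. The clopen sets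
$$\{X_0\oplus X_1:(X_0\restriction\ell_S,X_1\restriction\ell_S)\in\mathrm{Bad}^*_S\},\qquad S\ge S_0,$$
are uniformly $Y'$-computable with summable measures. By Fact 6 applied to the $Y'$-random real $A\oplus B$, we have $(A\restriction\ell_S,B\restriction\ell_S)\notin\mathrm{Bad}_S$ for all large $S$. Here $\delta,\varepsilon,\theta,\xi$ are fixed finite parameters, so it does no harm that $Y'$ cannot check validity.

**Step 6: read off the condition.** This step applies Step 5 and checks validity. Let $S$ be large, $\alpha=A\restriction\ell_S$, $\gamma=B\restriction\ell_S$. The pair is admissible: (i) holds by the choice of $\theta$, since $S_\sigma\cup S_\tau\subseteq S^A\cup S^B$; and (ii) holds by (5), since $wt(S_\alpha\setminus S_\sigma)\le d_{m_S}(A)$ and similarly for $\gamma$ and $B$. It is not bad, so it is resolved by some $\delta'$. Put $\varepsilon'=\eta$. By the definition of "resolved", $(\delta',\eta)\le(\delta,\varepsilon)$, and (6) holds because $n_S\le\ell_S$ gives $(\alpha\oplus\gamma)\restriction2n=x_S$. Since $S_\alpha\cup S_\gamma\subseteq T(\delta')$, (5) gives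
$$wt((S^A\cup S^B)\setminus T(\delta'))\le d_{\ell_S}(A)+d_{\ell_S}(B)\le2S^22^{-2S}<\tfrac\theta4\,2^{-(2-\xi)S}\le\eta$$
for large $S$: the strict inequality says $2S^22^{-\xi S}<\theta/4$, and the last one holds because $M\le2^{(2-\xi)S}$. So $(\delta',\eta)$ is valid. $\square$

## Construction of $D$ and proof of (a), (b), (c)

**Step 1: the sequence of conditions.** This step alternates between the two duties of $D$, enumerating $S^A\cup S^B$ and not compressing $x_S$. Start with $(\delta_0,\varepsilon_0)=(\emptyset,5)$, which is valid. Alternate the following.

- *Odd steps.* Let $(x,k)$ be the least element, in a fixed computable $\omega$-ordering of pairs, of $(S^A\cup S^B)\setminus T(\delta)$. This set is infinite, since $(x,k)\in S^A$ for all large $k$ and $T(\delta)$ is finite. Extend $\delta$ by 0s and one final 1 at a position $\langle x,k,s\rangle\ge|\delta|$, and replace $\varepsilon$ by $\varepsilon-2^{-k}$. This is positive, since $2^{-k}\le wt((S^A\cup S^B)\setminus T(\delta))<\varepsilon$. The result is valid, because the remaining weight and the allowance both drop by $2^{-k}$, and it is $\le(\delta,\varepsilon)$.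
- *The $i$-th even step ($i\ge1$).* Apply Lemma 6 with $\xi=\xi_i=2^{-i}$ and some $S=S_i>S_{i-1}$, where $S_0=0$. (For $i=1$, $\xi_1=\frac12\in(0,1)$.)

Let $D=\bigcup_j\delta_j$; it is infinite because odd steps lengthen $\delta$.

**Step 2: $D$ obeys every condition.** This step passes from the finite stages to $D$. By transitivity of $\le$, $wt(T(\delta_j)\setminus T(\delta_i))\le\varepsilon_i$ for all $j\ge i$. Letting $j\to\infty$, $wt(T(D)\setminus T(\delta_i))\le\varepsilon_i$. So Lemma 6 yields
$$K^D(x_{S_i})>\lfloor(2-\xi_i)S_i\rfloor\ \text{ for all }i\ge1,\qquad S_i\to\infty,\ \xi_i\to0,$$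
which is (4).

**Step 3: $D$ is an upper bound.** This step proves (a). The set $T(D)$ is $D$-c.e. and $wt(T(D))\le5$. By the odd steps $T(D)\supseteq S^A\cup S^B$, because each pair has only finitely many predecessors in the ordering, so no element of $S^A\cup S^B$ can be passed over forever. By Fact 4, $K^D\le K^{Y\oplus A}+O(1)$ and $K^D\le K^{Y\oplus B}+O(1)$. By Fact 1, $Y\oplus A,\,Y\oplus B\le_{LR}D$.

**Step 4: (b) and (c).** This step collects what was prepared. Given (a) and (4), part (b) was derived after Lemma 4. Part (c) follows from (b) and Lemma 3, as noted after Lemma 3.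

**Step 5: $D\le_TJ:=(Y\oplus A\oplus B)'$.** This step makes the construction effective in $J$. The oracle $J$ computes $Y'$, $A$ and $B$, hence $S\mapsto x_S$. It decides membership in $S^A\cup S^B$, which is c.e. in $Y\oplus A\oplus B$. Validity is a strict inequality for the weight of a c.e. set, so we carry a witness: along with each condition, a rational $\rho<\varepsilon$ with $wt((S^A\cup S^B)\setminus T(\delta))\le\rho$. This last inequality is a $\Pi^0_1(Y\oplus A\oplus B)$ statement, since its failure is seen on a finite subset, so $J$ decides it. Start with $\rho_0=4$. An odd step is computed by $J$, and $\rho$ becomes $\rho-2^{-k}$. In the $i$-th even step $J$ searches for a tuple $(S,\delta',\varepsilon',\rho')$ satisfying all of the following: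

- $S>S_{i-1}$;
- $(\delta',\varepsilon')\le(\delta,\varepsilon)$;
- $\rho'<\varepsilon'$ and $wt((S^A\cup S^B)\setminus T(\delta'))\le\rho'$;
- property (6) with $h=\lfloor(2-\xi_i)S\rfloor$, which is $\Pi^0_1$ in the data $(x_S,h,\delta',\varepsilon')$.

All of these are decided by $J$. By Lemma 6 a tuple exists (a valid condition always has such a $\rho'$), so the search terminates. Any tuple found is as required in Step 1: its condition is valid and below $(\delta,\varepsilon)$, and the consequence in Lemma 6 uses only (6). So $J$ computes the sequence $(\delta_j)$, hence $D$. This completes the proof of Theorem 1. $\blacksquare$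

## Upper cones, the constant 2, $\Delta^0_3$ sets, and finite families

**Corollary 7 (almost everywhere; cones).** For every $Y$ and almost every pair $(A,B)$, $Y\oplus A$ and $Y\oplus B$ have no least upper bound in the $LR$ degrees. In particular every upper cone of $LR$ degrees contains two degrees without a least upper bound.

*Proof.* The $Y'$-random reals have measure 1, so Corollary 2 applies to almost every pair. Both $Y\oplus A$ and $Y\oplus B$ lie above $Y$. $\square$

**Proposition 8 (sharp constant).** Let $A\oplus B$ be $Y'$-random. Every upper bound $D$ of $Y\oplus A$, $Y\oplus B$ satisfies $K^D(x_S)\le2S+4\log S+O(1)$. The $D$ constructed above has $\limsup_SK^D(x_S)/S=2$, so the constant $2$ is attained. By contrast, every upper bound $E\le_{LR}Y\oplus A\oplus B$ has $K^E(x_S)\le S+O(\log S)$.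

*Proof.* For any upper bound $D$, (3) and its analogue for $B$ (with $D$ in place of $E$) give $K^D(x_S)\le K^D(A\restriction n_S)+K^D(B\restriction n_S)+O(1)\le2S+4\log S+O(1)$. So the limsup is at most $2$, and for the constructed $D$ it is at least $2$ by (4). If $E\le_{LR}Y\oplus A\oplus B$ is an upper bound, then $K^E(\Omega\restriction S)\ge S-O(1)$ by Lemma 3, and Lemma 4 gives $K^E(x_S)\le S+6\log S+O(1)$. $\square$

**Corollary 9 (local version).** The $LR$ degrees of $\Delta^0_3$ sets do not form an upper semilattice.

*Proof.* There is a nonempty $\Pi^0_1(\emptyset')$ class consisting of 2-random reals, for instance the complement of a member, of measure below 1, of a universal Martin-Löf test relative to $\emptyset'$. By the low basis theorem relative to $\emptyset'$ it has a member $Z=A\oplus B$ with $(Z\oplus\emptyset')'\le_T\emptyset''$. With $Y=\emptyset$, Theorem 1 gives $D\le_TZ'\le_T\emptyset''$. So $A$, $B$, $A\oplus B$ and $D$ are all $\Delta^0_3$. By (c), no upper bound of $A,B$ lies below both $A\oplus B$ and $D$, so $A$ and $B$ have no least upper bound among these degrees. $\square$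

**Corollary 10 (finite families).** If $r\ge2$ and $A_1\oplus\dots\oplus A_r$ is $Y'$-random, then $Y\oplus A_1,\dots,Y\oplus A_r$ have no least upper bound.

*Proof.* Put $A=A_1$ and $B=A_2\oplus\dots\oplus A_r$. Then $A\oplus B$ is a computable rearrangement of coordinates of the given real, hence $Y'$-random. The $D$ given by Theorem 1 bounds all the $Y\oplus A_i$, as does $Y\oplus A\oplus B$. So a least upper bound $E$ would satisfy $E\le_{LR}D$ and $E\le_{LR}Y\oplus A\oplus B$. We cannot quote (c), because $E$ is only known to bound the separate $Y\oplus A_i$ and need not bound $Y\oplus B$. We bound $K^E(x_S)$ directly instead.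

By Lemma 3, $\Omega$ is $E$-random, so $K^E(n_S)\ge S-O(1)$ by (2). As in (3), $K^E(n_S)$ and each $K^E(A_i\restriction n_S)$ are at most $S+2\log S+O(1)$. So for a suitable constant $c$ the number $d=S+\lceil2\log S\rceil+c-K^E(n_S)$ lies in $[0,\,2\log S+O(1)]$ and $K^E(A_i\restriction n_S)\le K^E(n_S)+d$ for every $i$. By Fact 5 each $A_i\restriction n_S$ is one of at most $2^{d+g}$ strings of length $n_S$, which $E$ enumerates from $n_S$, $K^E(n_S)$ and $d$. A machine that reads a shortest $E$-program of $n_S$, a self-delimiting code for $d$, and $r$ blocks of $d+g$ bits therefore obtains all the $A_i\restriction n_S$ at the expense of $O(\log S)$ bits beyond the program of $n_S$. These $r$ strings determine $x_S$, since each bit of $B\restriction n_S$ is a bit of some $A_i$ at a position below $n_S$. So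
$$K^E(x_S)\le K^E(n_S)+O(\log S)\le S+O(\log S).$$
As $E\le_{LR}D$, Fact 1 gives $K^D(x_S)\le S+O(\log S)$, contradicting (4). $\square$
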